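
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Computational Completeness of Graph-Controlled\\ Insertion--Deletion Systems:\\ The Weight Threshold and a Classification of Sizes}


\begin{abstract}
A graph-controlled insertion--deletion system rewrites a string by inserting and deleting short blocks in short contexts, under the control of a finite graph of components. Its size records the maximal lengths of the inserted and deleted blocks and of their left and right contexts; the weight is the sum of these six numbers. We show that every language generated by a system of weight three is recursive, whatever the number of components, so weight three does not characterize the recursively enumerable languages. Some sizes of weight four do. We also determine exactly which sizes are computationally complete. The main negative part reduces reachability of a given target string to reachability in vector addition systems with states, by following the lines of ancestors of the target's letters; one further size is excluded by an exchange argument. The positive part simulates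 semi-Thue systems, in six different sizes, by a marker that acts as an erasing and writing head.
\end{abstract}

\section{The question and the answer}

\subsection{Systems, sizes, weight}

Let $\lambda$ be the empty string. For $u,v\in V^*$ and $x\in V^*\setminus\{\lambda\}$, the \emph{insertion rule} $(u,x,v)_{ins}$ allows the steps
\[
w_1uvw_2\Rightarrow w_1uxvw_2 \qquad (w_1,w_2\in V^*),
\]
and the \emph{deletion rule} $(u,x,v)_{del}$ allows the reverse steps $w_1uxvw_2\Rightarrow w_1uvw_2$. The strings $u$ and $v$ are the left and the right \emph{context}.

A \emph{graph-controlled insertion--deletion system} (GCID system) with $k$ components consists of a finite alphabet $V$, a terminal alphabet $T\subseteq V$, a finite set $A\subseteq V^*$ of axioms, an initial and a final component $i_0,i_f\in\{1,\dots,k\}$, and a finite set $R$ of rules $(i,r,j)$, where $i,j\in\{1,\dots,k\}$ and $r$ is an insertion or a deletion rule. (Rules may also carry labels; these do not affect the language, and we omit them.) Throughout, systems are \emph{returning}: $i_f=i_0$. A \emph{configuration} is a pair $(w,i)$ of a string and a component, and $(w,i)\Rightarrow(w',j)$ if some rule $(i,r,j)\in R$ has $w\Rightarrow_r w'$. Thus a rule of the current component is applied and the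 result is sent to the component that the rule names. The generated language is
\[
L(\Pi)=\{w\in T^*:\ (w_0,i_0)\Rightarrow^*(w,i_f)\text{ for some }w_0\in A\}.
\]

The system has \emph{size} $(k;n,i',i'';m,j',j'')$ if it has at most $k$ components, every insertion rule $(u,x,v)_{ins}$ satisfies $|x|\le n$, $|u|\le i'$, $|v|\le i''$, and every deletion rule $(u,x,v)_{del}$ satisfies $|x|\le m$, $|u|\le j'$, $|v|\le j''$. If $n=0$ there are no insertion rules, and if $m=0$ no deletion rules. We write $\sigma=(n,i',i'';m,j',j'')$ and abbreviate
\[
c=i'+i'',\qquad d=j'+j''.
\]
The \emph{weight} is $\omega=n+c+m+d$. It charges for the lengths of the blocks and contexts that rules may use; the number $k$ of components, that is, the size of the finite control, is not charged.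

It is known that no family of weight two equals RE, the class of recursively enumerable languages. The question, posed in \cite{source}, is whether weight three suffices: are there $k$ and $\sigma$ with $\omega=3$ such that the systems of size $(k;\sigma)$ generate exactly RE?

\subsection{Results}

Consider the following conditions on $\sigma$.
\begin{itemize}
\item[(N1)] $n=0$ or $m=0$;
\item[(N2)] $m=1$, $d=0$, $c\le1$ ($n$ arbitrary);
\item[(N3)] $n=1$, $c=0$, $d\le1$ ($m$ arbitrary);
\item[(N4)] $n=m=2$, $c=d=0$.
\end{itemize}

\begin{theorem}\label{thm:recursive}
Let $\Pi$ be a GCID system, with any number of components, whose size satisfies \textup{(N1)}, \textup{(N2)} or \textup{(N3)}. Then $L(\Pi)$ is recursive. Consequently no family of weight $3$ equals RE, for any $k$.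
\end{theorem}

\begin{theorem}\label{thm:class}
For $\sigma=(n,i',i'';m,j',j'')$ the following are equivalent.
\begin{enumerate}
\item[\textup{(i)}] There is a $k$ such that the GCID systems of size $(k;\sigma)$ generate exactly RE.
\item[\textup{(ii)}] $\sigma$ satisfies none of \textup{(N1)}, \textup{(N2)}, \textup{(N3)}, \textup{(N4)}.
\end{enumerate}
If \textup{(ii)} fails, then even the union over all $k$ of the families of size $(k;\sigma)$ is different from RE. In particular, the least weight giving RE is exactly $4$, attained for example by $(1,1,0;1,1,0)$.
\end{theorem}

The statement about weight three in Theorem~\ref{thm:recursive} is an easy count. Suppose $\omega\le3$. If $n=0$ or $m=0$, then (N1) holds. Otherwise $n,m\ge1$, and at most one unit of weight is left. If it goes to $n$, $i'$ or $i''$, or if there is none left, then $m=1$, $d=0$, $c\le1$, which is (N2). If it goes to $m$, $j'$ or $j''$, then $n=1$, $c=0$, $d\le1$, which is (N3). So all languages of weight at most $3$ are recursive, whereas RE contains nonrecursive languages.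

\subsection{What to expect, and how the proof goes}

Look first at $\sigma=(1,0,0;1,0,0)$: single letters are inserted and deleted anywhere. The components are the states of a finite control, and the numbers of occurrences of the letters are counters. A deletion requires its counter to be positive, and nothing tests for zero. This is the behavior of a vector addition system with states, whose reachability problem is decidable. Only the order of those axiom letters that survive to the end goes beyond counting.

With one more unit, say $(1,1,0;1,0,0)$, an insertion may look at one neighbor, and the string can grow in a controlled order. But deletions remain blind, and a one-letter context only shows that some letter is present somewhere. Two given letters are never tested for being adjacent, and this is what a rewriting rule $AB\to CD$ requires. If the additional unit is given to the deletions instead, adjacency can be tested, but then the insertions are blind, and the same picture appears when the run is read backward. So the natural guess is that weight three is still a world of counters, with a bounded amount of information about order. Section~\ref{sec:vass} proves this: if the target has $N$ letters, then at each moment the order of at most $N$ letters matters,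 namely the letters from which the $N$ final ones descend.

Condition (N4) is different: two letters can be tested for adjacency, by deleting them together, and reading runs backward does not change this. Such systems fail because of an exchange argument (Section~\ref{sec:two}). For the remaining sizes, Section~\ref{sec:head} simulates arbitrary string rewriting by a marker that acts as an erasing and writing head; Section~\ref{sec:class} assembles the classification.

\subsection{Two notions used throughout}

\emph{Reversal.} Replace each rule $(i,(u,x,v)_{ins},j)$ by $(j,(u,x,v)_{del},i)$ and each rule $(i,(u,x,v)_{del},j)$ by $(j,(u,x,v)_{ins},i)$. Every step is thereby turned around, so $(w,i)\Rightarrow^*(w',j)$ in the original system iff $(w',j)\Rightarrow^*(w,i)$ in the reversed one. The size $\sigma$ becomes $(m,j',j'';n,i',i'')$; hence (N2) and (N3) are exchanged.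

\emph{Tokens.} Fix a run, including the choice of rules and of the positions where they act. Each occurrence of a symbol is then an individual \emph{token}: it is born when it is inserted, or is present in the initial string, and it persists until it is deleted. The tokens of the last string of the run are the \emph{survivors}. For a set $M$ of tokens and a string $w$ of the run, $w|_M$ denotes the subsequence of $w$ formed by its tokens in $M$.

\section{One-letter contexts and blind deletion: decidability}\label{sec:vass}

Under (N1) there is little to do. If $n=0$, no reachable string is longer than the longest axiom, so $L(\Pi)$ is finite. If $m=0$, lengths never decrease, and whether $w\in L(\Pi)$ is decided by searching the finite graph of configurations with strings of length at most $|w|$. For (N2) and (N3) we prove the following.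

\begin{proposition}\label{prop:reach}
Consider GCID systems in which every insertion rule $(u,x,v)_{ins}$ has $|u|+|v|\le1$ (and $x\ne\lambda$ is arbitrary), and every deletion rule has the form $(\lambda,b,\lambda)_{del}$ with a single letter $b\in V$. Given such a system and two configurations $(s,p)$ and $(t,q)$, it is decidable whether $(s,p)\Rightarrow^*(t,q)$.
\end{proposition}

This gives Theorem~\ref{thm:recursive}. In case (N2), $w\in L(\Pi)$ iff $w\in T^*$ and $(z,i_0)\Rightarrow^*(w,i_f)$ for some of the finitely many axioms $z$. In case (N3) the \emph{reversed} system satisfies the hypothesis of the proposition, and $w\in L(\Pi)$ iff $w\in T^*$ and $(w,i_f)\Rightarrow^*(z,i_0)$ in the reversed system for some axiom $z$.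

\subsection{The idea on a small run}\label{subsec:small}

Take the rules $(a,b,\lambda)_{ins}$ and $(\lambda,a,\lambda)_{del}$ in a single component, $s=a$, $t=bb$, and the run
\[
a\ \Rightarrow\ ab_1\ \Rightarrow\ ab_2b_1\ \Rightarrow\ b_2b_1,
\]
where indices distinguish the two tokens $b$. To know at the end that the string is $bb$, we must know the order of the survivors. The place where $b_1$ was born was determined by $a$, so we say that $a$ is the \emph{parent} of $b_1$, and also of $b_2$. Before a survivor is born, we let its nearest ancestor already born represent it. Marking the representatives gives
\[
[a]\ \Rightarrow\ [a][b_1]\ \Rightarrow\ a[b_2][b_1]\ \Rightarrow\ [b_2][b_1].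
\]
In the first step $a$ stays marked, because it still represents $b_2$; in the second step it passes its mark on and becomes unmarked. There are never more marks than survivors. For the unmarked tokens it is enough to keep their numbers: the word of marked letters together with these counts runs through
\[
(a;\,0),\quad (ab;\,0),\quad (bb;\,\text{one }a),\quad (bb;\,0).
\]
The last step deletes an unmarked $a$, and where this $a$ stands is irrelevant, because deletion is blind. In general, word and counts form a vector addition system with states.

\subsection{The abstract system}

A \emph{vector addition system with states} (VASS) has a finite set of states, a finite set $C$ of counters and finitely many transitions $(f,\delta,f')$ with $\delta\in\mathbb Z^C$; a transition leads from $(f,\mu)$ with $\mu\in\mathbb N^C$ to $(f',\mu+\delta)$, provided $\mu+\delta\in\mathbb N^C$. It is decidable whether one given configuration $(f,\mu)$ can be reached from another \cite{mayr,kosaraju}.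

Let $(s,p)$ and $(t,q)$ be as in Proposition~\ref{prop:reach} and put $N=|t|$. For a word $y$, let $\Psi(y)\in\mathbb N^V$ be its Parikh vector, which counts the occurrences of each letter. ``Subword'' means scattered subword. An \emph{abstract configuration} is a triple $(e,\alpha,\mu)$ of a component $e$, a word $\alpha\in V^*$ with $|\alpha|\le N$ (the word of marked tokens) and a vector $\mu\in\mathbb N^V$ (the numbers of unmarked tokens). The abstract moves are the following, always under the restriction that the new word has length at most $N$.
\begin{itemize}
\item[(D)] For a rule $(e,(\lambda,b,\lambda)_{del},e')$: if $\mu(b)\ge1$, go to $(e',\alpha,\mu-\Psi(b))$.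
\item[(I0)] For a rule $(e,(\lambda,x,\lambda)_{ins},e')$, any factorization $\alpha=\beta\gamma$ and any subword $y$ of $x$: go to $(e',\beta y\gamma,\mu+\Psi(x)-\Psi(y))$.
\item[(I1)] For a rule $(e,(a,x,\lambda)_{ins},e')$ or $(e,(\lambda,x,a)_{ins},e')$ with $a\in V$: if $a$ occurs in $\alpha$ or $\mu(a)\ge1$, go to $(e',\alpha,\mu+\Psi(x))$.
\item[(I2)] For a rule $(e,(a,x,\lambda)_{ins},e')$ with $a\in V$, any factorization $\alpha=\beta a\gamma$ and any subword $y$ of $x$: go to
\[
(e',\beta ay\gamma,\mu+\Psi(x)-\Psi(y))\quad\text{or to}\quad(e',\beta y\gamma,\mu+\Psi(x)-\Psi(y)+\Psi(a)).
\]
For a rule $(e,(\lambda,x,a)_{ins},e')$ the same with $\beta ya\gamma$ in place of $\beta ay\gamma$.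
\end{itemize}
In (I1) the block is inserted next to some $a$ and nothing new is marked. In (I2) it is inserted next to a marked $a$, and this $a$ keeps its mark (first alternative) or loses it (second alternative).

Since $|\alpha|\le N$, there are only finitely many pairs $(e,\alpha)$. With these as states, the abstract system is a VASS with counters indexed by $V$; the test $\mu(a)\ge1$ in (I1), needed when $a$ does not occur in $\alpha$, is a decrement of $\mu(a)$ followed, through a private intermediate state, by the addition of $\Psi(a)+\Psi(x)$. The \emph{initial} abstract configurations are $(p,\alpha_0,\Psi(s)-\Psi(\alpha_0))$ for the subwords $\alpha_0$ of $s$ with $|\alpha_0|\le N$; they are finite in number. The \emph{final} one is $(q,t,0)$. Proposition~\ref{prop:reach} follows from the decidability of VASS reachability once we know the following.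

\begin{lemma}\label{lem:abstract}
$(s,p)\Rightarrow^*(t,q)$ iff some initial abstract configuration reaches $(q,t,0)$.
\end{lemma}

\begin{proof}
\emph{From abstract to concrete.} Say that a string $w$ with a set of marked positions \emph{realizes} $(\alpha,\mu)$ if its marked positions spell $\alpha$ and its unmarked positions have Parikh vector $\mu$. Initially $s$, with a suitable set of marks, realizes $(\alpha_0,\Psi(s)-\Psi(\alpha_0))$. Suppose $w$ realizes $(\alpha,\mu)$ and an abstract move leads from $(e,\alpha,\mu)$ to $(e',\alpha',\mu')$. Then the same rule can be applied to $w$ so that the result, suitably marked, realizes $(\alpha',\mu')$: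
\begin{itemize}
\item for (D), delete an unmarked $b$;
\item for (I0), insert $x$ at a place that splits the marked word into $\beta$ and $\gamma$, and mark positions of $x$ that spell $y$;
\item for (I1), insert $x$ next to any occurrence of $a$ (on the side that the rule requires), and mark nothing new;
\item for (I2), insert $x$ immediately next to the marked occurrence of $a$ singled out by $\alpha=\beta a\gamma$ (on the side that the rule requires), mark positions of $x$ that spell $y$, and in the second alternative unmark $a$. No position lies between $a$ and the block, so the marked word is the one stated.
\end{itemize}
A string realizing $(t,0)$ has no unmarked position and marked word $t$, so it equals $t$. Hence $(s,p)\Rightarrow^*(t,q)$.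

\emph{From concrete to abstract.} Fix a run
\[
(s,p)=(w_0,e_0)\Rightarrow(w_1,e_1)\Rightarrow\dots\Rightarrow(w_h,e_h)=(t,q).
\]
A token of $w_0$ is born at time $0$, a token inserted in the step from $w_i$ to $w_{i+1}$ at time $i+1$. If a token was inserted by a rule with a one-letter context, its \emph{parent} is the token matched with that context. Tokens of $w_0$ and tokens inserted with empty contexts have no parent. A parent is born strictly before its children.

There are $N$ survivors. For a survivor $\varsigma$ consider its chain of ancestors
\[
\tau_0=\varsigma,\quad \tau_1=\text{parent of }\tau_0,\quad \tau_2=\text{parent of }\tau_1,\ \dots,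
\]
continued as long as parents exist. Let $\mathrm{rep}_i(\varsigma)$ be the token $\tau_g$ with the smallest $g$ among those born by time $i$; it is undefined if no token of the chain is born by time $i$.

\emph{The token $\mathrm{rep}_i(\varsigma)=\tau_g$ is present in $w_i$.} If $g=0$, it is a survivor, already born. If $g\ge1$, then by minimality of $g$ the token $\tau_{g-1}$ is not born by time $i$. So it is inserted in the step leaving some $w_j$ with $j\ge i$, and $\tau_g$ is present in $w_j$ as its context. Being born by time $i$ and still present at time $j$, the token $\tau_g$ is present at time $i$.

Let $M_i$ be the set of all defined tokens $\mathrm{rep}_i(\varsigma)$. Then $|M_i|\le N$. Let $\alpha_i$ be the word spelled by $w_i|_{M_i}$ and $\mu_i$ the Parikh vector of the other tokens of $w_i$. The triple $(p,\alpha_0,\mu_0)$ is initial. At time $h$ every survivor represents itself, so $(e_h,\alpha_h,\mu_h)=(q,t,0)$. It remains to show that the step from $i$ to $i+1$ gives an abstract move from $(e_i,\alpha_i,\mu_i)$ to $(e_{i+1},\alpha_{i+1},\mu_{i+1})$.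

\emph{Deletion step.} No token is born, so $M_{i+1}=M_i$. All tokens of $M_{i+1}$ are present in $w_{i+1}$, so the deleted token is not in $M_i$; it is unmarked. This is move (D).

\emph{Insertion step.} Let $X$ be the inserted block of tokens, spelling $x$. Births strictly decrease along a chain, so for each survivor $\varsigma$ at most one token of its chain lies in $X$. If none does, then $\mathrm{rep}_{i+1}(\varsigma)=\mathrm{rep}_i(\varsigma)$ (or both are undefined). Suppose $\tau_g\in X$. Then $\tau_0,\dots,\tau_{g-1}$ are born after time $i+1$, so $\mathrm{rep}_{i+1}(\varsigma)=\tau_g$. As for time $i$: if the context of the rule is matched with a token $\pi$, then $\tau_{g+1}=\pi$ is present in $w_i$ while $\tau_0,\dots,\tau_g$ are not yet born, so $\mathrm{rep}_i(\varsigma)=\pi$; if the context is empty, then $\tau_g$ has no parent and $\mathrm{rep}_i(\varsigma)$ is undefined.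

Put $Y=M_{i+1}\cap X$ and let $y$ be the subword of $x$ that $Y$ spells. A survivor has a chain token in $X$ exactly if its representative at time $i+1$ lies in $Y$.
\begin{itemize}
\item If $Y=\emptyset$, no representative changes and $M_{i+1}=M_i$. The step is move (I1) if there is a context letter, because the matched token is present in $w_i$, marked or unmarked; otherwise it is (I0) with $y=\lambda$.
\item If $Y\ne\emptyset$ and the context is empty, the survivors represented in $Y$ had no representative before and the others are unaffected, so $M_{i+1}=M_i\cup Y$. As $X$ is contiguous in $w_{i+1}$, this is move (I0).
\item If $Y\ne\emptyset$ and the context is matched with $\pi$, then all survivors now represented in $Y$ were represented by $\pi$. So $\pi\in M_i$, and $M_{i+1}$ is $M_i\cup Y$ or $(M_i\setminus\{\pi\})\cup Y$, according to whether $\pi$ still represents another survivor or not. Since $X$ stands immediately next to $\pi$, this is move (I2).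
\end{itemize}
In each case $|\alpha_{i+1}|=|M_{i+1}|\le N$, as required.
\end{proof}

This proves Proposition~\ref{prop:reach} and Theorem~\ref{thm:recursive}. \qed

\begin{remark}
Each hypothesis has its place in the argument. Contexts of total length at most one give each token at most one parent, hence one representative per survivor at a time; with two parents, the number of ancestors to be followed need no longer be bounded by $N$. Deletions without context, of one letter at a time, make the positions of unmarked tokens irrelevant. Neither restriction can be dropped: by Theorem~\ref{thm:class} the sizes $(1,2,0;1,0,0)$ and $(1,1,1;1,0,0)$ (two context letters), $(1,1,0;1,1,0)$ (a deletion context) and $(1,1,0;2,0,0)$ (deleted blocks of length two) all give RE, so reachability is undecidable for them.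
\end{remark}

\section{Context-free blocks of length two}\label{sec:two}

In size $(2,0,0;2,0,0)$ a deletion can test two letters for adjacency, and the reversed system has the same size, so the previous method does not apply. But pairs are all that such a system can bind together. An example shows the weakness. Insert $aX$ and $Yb$, and delete $XY$:
\[
\lambda\Rightarrow aX\Rightarrow aXYb\Rightarrow ab\Rightarrow a\,aX\,b\Rightarrow a\,aXYb\,b\Rightarrow aabb .
\]
Connect two tokens that are inserted together, and two tokens that are deleted together. The four tokens created last form a path
\[
a\ \overset{\text{ins}}{\text{---}}\ X\ \overset{\text{del}}{\text{---}}\ Y\ \overset{\text{ins}}{\text{---}}\ b ,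
\]
and they have no connection with the rest. Nothing forces them to stand in the middle; the same rules applied with these four tokens at the front give
\[
\lambda\Rightarrow aX\Rightarrow aXYb\Rightarrow ab\Rightarrow aX\,ab\Rightarrow aXYb\,ab\Rightarrow abab .
\]
So a system that generates $aabb$ in this manner also generates $abab$. Note that the path has two ends, so it holds at most two survivors. The proof moves one such component to the front of every string of a run.

\begin{proposition}\label{prop:two}
No GCID system of size $(k;2,0,0;2,0,0)$, for any $k$, generates the regular language $a^+b^+$.
\end{proposition}

\begin{proof}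
Suppose $L(\Pi)=a^+b^+$. Let $\ell$ be the maximal length of an axiom and choose an integer $g\ge2$ with $g>2\ell$. Fix a run $(w_0,e_0)\Rightarrow\dots\Rightarrow(w_h,e_h)$ from an axiom $w_0$ and $e_0=i_0$ to $w_h=a^gb^g$ and $e_h=i_f$. On the set of all tokens of the run define a graph: an \emph{insertion edge} joins two tokens inserted in the same step, a \emph{deletion edge} two tokens deleted in the same step. (Blocks of length one give no edge; two tokens inserted together and deleted together are joined by two parallel edges.) As blocks have length at most two, each token has at most one edge of each kind. So each connected component of the graph is a path, possibly a single vertex, or a cycle, possibly of length two. Survivors are never deleted, hence have degree at most $1$. A path has at most two vertices of degree at most $1$, and a cycle has none. So each connected component contains at most two survivors.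

At most $\ell$ connected components contain tokens of $w_0$, and these contain at most $2\ell<g$ survivors. Since $g$ survivors are letters $b$, some surviving $b$ lies in a connected component $K$ that contains no token of $w_0$. Let $\overline K$ be the set of all other tokens, and put
\[
\widetilde w_i=(w_i|_K)(w_i|_{\overline K})\qquad(0\le i\le h).
\]
We claim that $(\widetilde w_i,e_i)\Rightarrow(\widetilde w_{i+1},e_{i+1})$ by the same rule as in the given run. The tokens inserted or deleted in a step all lie in $K$ or all lie in $\overline K$, because two such tokens are joined by an edge. An inserted block is contiguous in $w_{i+1}$, hence also in the subsequence to which it belongs and in $\widetilde w_{i+1}$; removing it from $\widetilde w_{i+1}$ leaves $\widetilde w_i$. A deleted block is, in the same way, contiguous in $\widetilde w_i$, and removing it leaves $\widetilde w_{i+1}$. As the rules have no contexts, they are applicable.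

Since $K$ contains no token of $w_0$, we have $\widetilde w_0=w_0$. Hence $\widetilde w_h$ is reached in the component $i_f$, and as a permutation of $a^gb^g$ it lies in $T^*$; so $\widetilde w_h\in L(\Pi)$. Now $w_h|_K$ contains a letter $b$ and has at most two letters, so it contains at most one $a$. As $g\ge2$, the word $w_h|_{\overline K}$ contains an $a$. Thus in $\widetilde w_h$ some $b$ precedes some $a$, contradicting $\widetilde w_h\in a^+b^+$.
\end{proof}

\section{A writing head: six complete sizes}\label{sec:head}

\subsection{Exact simulation}

Every GCID language is recursively enumerable, since a Turing machine can enumerate all runs. To generate all of RE we simulate string rewriting. A \emph{semi-Thue system} over an alphabet $W$ is a finite set $P$ of rules $u\to v$ with $u,v\in W^*$; such a rule $r$ allows the steps $x_1ux_2\Rightarrow_r x_1vx_2$ with $x_1,x_2\in W^*$. We write $\Rightarrow_P$ for a step by some rule of $P$ and $\Rightarrow_P^*$ for a (possibly empty) sequence of steps.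

\begin{definition}
A size $\sigma$ is \emph{exact} if there is a $k$, depending only on $\sigma$, such that for every semi-Thue system $P$ over any finite alphabet $W$ whose rules $u\to v$ satisfy $|u|,|v|\le2$ there is a set of GCID rules of size $(k;\sigma)$ over some alphabet $V\supseteq W$ with
\[
(x,1)\Rightarrow^*(y,1)\iff x\Rightarrow^*_P y\qquad\text{for all }x,y\in W^*.
\]
\end{definition}

We demand an equivalence for all pairs $x,y$, and not only for generation from one axiom, because this makes the notion symmetric under reversal.

\begin{lemma}\label{lem:exact}
\begin{enumerate}
\item[\textup{(a)}] If $\sigma$ is exact, then for some $k$ the systems of size $(k;\sigma)$ generate exactly RE.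
\item[\textup{(b)}] If $\sigma$ is exact, then so are its reversal $(m,j',j'';n,i',i'')$, its mirror image $(n,i'',i';m,j'',j')$, and every size that is componentwise at least $\sigma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Every recursively enumerable language over $T$ is generated by a grammar with rules of the forms $A\to BC$, $AB\to CD$, $A\to a$, $A\to\lambda$, where capital letters are nonterminals and $a$ is a terminal (Kuroda normal form for type-0 grammars \cite{handbook}). These rules form a semi-Thue system $P$ over the alphabet $W$ of nonterminals and terminals, with sides of length at most $2$. Take the rules provided by exactness, the single axiom $S$ (the start symbol) and $i_0=i_f=1$. Then $L(\Pi)=\{w\in T^*:S\Rightarrow_P^*w\}$.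

(b) For the reversal, apply exactness of $\sigma$ to $P^{-1}=\{v\to u:(u\to v)\in P\}$ and reverse the resulting system. Then $(x,1)\Rightarrow^*(y,1)$ in the reversed system iff $y\Rightarrow^*_{P^{-1}}x$, that is, iff $x\Rightarrow_P^*y$. For the mirror image, write $w^R$ for $w$ read backward. Apply exactness to the semi-Thue system $P'$ of the mirrored rules $u^R\to v^R$, and replace each $(u,x,v)_{ins}$ in the resulting system by $(v^R,x^R,u^R)_{ins}$, and likewise for deletions. Then $(x,1)\Rightarrow^*(y,1)$ in the mirrored system iff $x^R\Rightarrow^*_{P'}y^R$, that is, iff $x\Rightarrow_P^*y$. Finally, a system of size $(k;\sigma)$ also has every larger size.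
\end{proof}

\subsection{The frame}

Size $(1,1,0;1,1,0)$ shows the idea. To apply $r:ab\to c$ to $dabe$, insert a marker $M_r$ somewhere, delete $a$ and then $b$ immediately to its right, insert $c$ immediately to its right, and delete the marker:
\[
dabe\Rightarrow dM_rabe\Rightarrow dM_rbe\Rightarrow dM_re\Rightarrow dM_rce\Rightarrow dce .
\]
If the marker is inserted at a wrong place, say $M_rdabe$, then the deletion of $a$ is impossible; the run is stuck and never comes back to component $1$. So being stuck takes the place of a test. The marker is a head that \emph{erases} and \emph{writes}; in the other sizes only the implementation of these two operations changes.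

Let $P$ be given; rules $\lambda\to\lambda$ may be dropped. The \emph{shape} of $r:u_1\cdots u_p\to v_1\cdots v_q$ with letters $u_j,v_j\in W$ is $(p,q)\in\{0,1,2\}^2\setminus\{(0,0)\}$. For each shape there is a cyclic path of components from $1$ back to $1$; paths of different shapes share only component $1$. Every step of the path is one edge, from one component of the path to the next, and the rules $r\in P$ of that shape all contribute their GCID rules to the same path. The path is composed of
\begin{itemize}
\item a first step with the rules $(\lambda,M_r,\lambda)_{ins}$;
\item $p$ \emph{erasing stages};
\item $q$ \emph{writing stages};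
\item a last step with the rules $(\lambda,M_r,\lambda)_{del}$;
\end{itemize}
where $r$ ranges over the rules of this shape. Each stage comes with a letter $a_r\in W$ for each such $r$. In the $j$th writing stage $a_r=v_{q+1-j}$, so that $v$ is written from right to left. In the $j$th erasing stage $a_r=u_j$, if the head erases to its right; if it erases to its left, $a_r=u_{p+1-j}$. An erasing stage consists of a number of steps that depends only on $\sigma$, and so does a writing stage; hence the total number $k$ of components depends only on $\sigma$. All markers (capital letters indexed by $r$) are new and distinct symbols.

We require the following of the stages, for every rule $r$ of the shape and all $x_1,y\in W^*$, when a stage is entered with the string $x_1M_ry$.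
\begin{itemize}
\item[(Er)] An erasing stage can be completed iff $y=a_ry'$ for some $y'$, and every completion ends with $x_1M_ry'$. (For a head erasing to its left: iff $x_1=x_1'a_r$, and every completion ends with $x_1'M_ry$.)
\item[(Wr)] A writing stage can be completed, and every completion ends with $x_1M_ra_ry$.
\end{itemize}
Note that in every step the rules contributed by \emph{all} $s\in P$ of the shape are available, and that (Er) and (Wr) say that this does no harm.

\begin{lemma}\label{lem:frame}
If the stages satisfy \textup{(Er)} and \textup{(Wr)} and their GCID rules, together with $(\lambda,M_r,\lambda)_{ins}$ and $(\lambda,M_r,\lambda)_{del}$, respect the bounds of $\sigma$, then $\sigma$ is exact.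
\end{lemma}

\begin{proof}
Let $x\in W^*$ and traverse the path of shape $(p,q)$ from $(x,1)$. After the first step the string is $x_1M_rx_2$, where $x=x_1x_2$ and $r:u\to v$ has shape $(p,q)$. By (Er), with a head erasing to its right, the erasing stages succeed iff $x_2=ux_2'$ and give $x_1M_rx_2'$; with a head erasing to its left they succeed iff $x_1=x_1'u$ and give $x_1'M_rx_2$. By (Wr) the writing stages insert $v$ immediately to the right of $M_r$. In the last step $M_r$ is the only marker present and is removed. So one traversal leads from $(x,1)$ exactly to those $(y,1)$ with $x\Rightarrow_ry$ for some $r\in P$ of shape $(p,q)$, and all these $y$ lie in $W^*$. Every run from $(x,1)$ to $(y,1)$ is a sequence of traversals, so $(x,1)\Rightarrow^*(y,1)$ iff $x\Rightarrow_P^*y$, by induction on their number.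
\end{proof}

\subsection{The six heads}

The steps of the stages are listed in order. Every step contains the displayed rule for every $r$ of the shape; a step ``$(\lambda,b,\lambda)_{del}$, $b\in W$'' contains these rules for all letters $b\in W$.

\begin{center}
\renewcommand{\arraystretch}{1.25}
\begin{tabular}{lll}
size & erasing stage & writing stage\\ \hline
(A)\ \ $(1,1,0;1,1,0)$ & $(M_r,a_r,\lambda)_{del}$ & $(M_r,a_r,\lambda)_{ins}$\\ \hline
(B)\ \ $(1,1,0;1,0,1)$ & $(\lambda,a_r,M_r)_{del}$ & $(M_r,a_r,\lambda)_{ins}$\\ \hline
(C)\ \ $(2,0,0;1,1,0)$ & $(M_r,a_r,\lambda)_{del}$ & $(\lambda,M_r'a_r,\lambda)_{ins}$\\
 & & $(M_r,M_r',\lambda)_{del}$\\ \hline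
(D)\ \ $(3,0,0;2,0,0)$ & $(\lambda,Z_rM_rX_r,\lambda)_{ins}$ & $(\lambda,Z_rM_ra_r,\lambda)_{ins}$\\
 & $(\lambda,M_rZ_r,\lambda)_{del}$ & $(\lambda,M_rZ_r,\lambda)_{del}$\\
 & $(\lambda,X_ra_r,\lambda)_{del}$ & \\ \hline
(E)\ \ $(1,2,0;1,0,0)$ & $(M_ra_r,N_r,\lambda)_{ins}$ & $(M_r,a_r,\lambda)_{ins}$\\
 & $(\lambda,b,\lambda)_{del}$, $b\in W$ & \\
 & $(M_rN_r,N_r,\lambda)_{ins}$ & \\
 & $(\lambda,N_r,\lambda)_{del}$, twice & \\ \hline
(F)\ \ $(1,1,1;1,0,0)$ & $(a_r,N_r,\lambda)_{ins}$ & $(M_r,a_r,\lambda)_{ins}$\\
 & $(\lambda,b,\lambda)_{del}$, $b\in W$ & \\
 & $(M_r,N_r,N_r)_{ins}$ & \\
 & $(\lambda,N_r,\lambda)_{del}$, twice & \\ \hline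
\end{tabular}
\end{center}

In (B) the head erases to its left, in all other cases to its right. The mechanisms beyond (A) and (B) are these. In (C) there are no insertion contexts. So $a_r$ is inserted blindly, but with a tag $M_r'$ on its left, and the tag can be removed only immediately to the right of the head; a wrongly placed block keeps its tag and the run is stuck. In (D) deletions have no context either. Here the block brings along a new head, and its tag $Z_r$ can be removed only together with the old head; for erasing, the block also carries a symbol $X_r$ that disappears only together with the letter to be erased. In (E) and (F) deletion is blind, so the letter cannot be pointed at. Instead it is \emph{fenced}: put $N_r$ to its right, delete one letter anywhere, and then check that $M_r$ and $N_r$ are adjacent. For instance, for the letter $a$ in case (E),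
\[
dM_rae\Rightarrow dM_raN_re\Rightarrow dM_rN_re\Rightarrow dM_rN_rN_re\Rightarrow dM_rN_re\Rightarrow dM_re .
\]
If $d$ is deleted in the second step instead of $a$, the string is $M_raN_re$, and the check fails. The check itself must be a rule; it inserts a second copy of $N_r$, and afterward both copies are removed.

\begin{proposition}\label{prop:six}
The six sizes in the table are exact.
\end{proposition}

\begin{proof}
The rules in the table and the rules $(\lambda,M_r,\lambda)_{ins}$, $(\lambda,M_r,\lambda)_{del}$ respect the sizes claimed. By Lemma~\ref{lem:frame} it remains to verify (Er) and (Wr). Let a stage be entered with $x_1M_ry$, where $x_1,y\in W^*$. In each case, that the stage \emph{can} be completed under the stated condition is seen from the strings displayed; we have to exclude other outcomes.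

\emph{Erasing in \textup{(A)}, \textup{(B)}, \textup{(C)}; writing in \textup{(A)}, \textup{(B)}, \textup{(E)}, \textup{(F)}.} The single step uses a rule contributed by some $s$, and its context is $M_s$. The only marker present is $M_r$, so $s=r$. The deletion acts on the letter immediately next to $M_r$, on the right in (A) and (C) and on the left in (B), and requires it to be $a_r$. The insertion puts $a_r$ immediately to the right of $M_r$. So (Er) and (Wr) hold.

\emph{Writing in \textup{(C)}.} Suppose the block $M_s'a_s$ is inserted first. The second step needs a factor $M_{s'}M_{s'}'$. Of these kinds of symbols the string contains only $M_r$ and $M'_s$, each once; so $s'=r=s$, and $M_r$ is the left neighbor of the block. Hence the string is $x_1M_rM_r'a_ry$, and the second step leads to $x_1M_ra_ry$.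

\emph{Erasing and writing in \textup{(D)}.} Suppose the first step inserts the block of $s$. The second step needs a factor $M_{s'}Z_{s'}$. The only symbol $Z$ is $Z_s$, so $s'=s$, and its left neighbor must be $M_s$. This neighbor is not in the inserted block, which begins with $Z_s$; so it belongs to $x_1M_ry$. Hence $s=r$ and the block stands immediately to the right of the old $M_r$. In a writing stage we obtain
\[
x_1M_rZ_rM_ra_ry\Rightarrow x_1M_ra_ry ,
\]
as required. In an erasing stage we obtain $x_1M_rZ_rM_rX_ry\Rightarrow x_1M_rX_ry$. The third step needs a factor $X_{s''}a_{s''}$; since $X_r$ is the only symbol $X$, it can be done iff $y=a_ry'$, and it gives $x_1M_ry'$.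

\emph{Erasing in \textup{(E)}.} The first step uses a rule of some $s$ with $M_s$ in its context, so $s=r$; it requires $y=a_ry'$ and leads to $x_1M_ra_rN_ry'$. The second step deletes one letter of $W$. The third step needs a factor $M_{s'}N_{s'}$; as $M_r$ and $N_r$ are the only markers present, $s'=r$, and $M_r$ and $N_r$ are adjacent. So the deleted letter was the $a_r$ between them. The string is then $x_1M_rN_ry'$, and the third step leads to $x_1M_rN_rN_ry'$. The last two steps remove both symbols $N_r$, in either order, and leave $x_1M_ry'$.

\emph{Erasing in \textup{(F)}.} The first step inserts some $N_s$ immediately to the right of a letter $a_s$ of $W$, possibly far from $M_r$. The third step needs a factor $M_{s'}N_{s'}$; as $M_r$ and $N_s$ are the only markers present before this step, $s'=r=s$, and $N_r$ was inserted to the right of $M_r$. So after the first step the string is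
\[
x_1M_rBN_ry'\qquad\text{with }y=By',\ B\in W^*,
\]
and $B$ is nonempty and ends with $a_r$, because the left neighbor of $N_r$ is the letter $a_r$. The second step deletes one letter, and before the third step nothing stands between $M_r$ and $N_r$. Hence $|B|=1$, so $B=a_r$ and $y=a_ry'$, and the second step deleted precisely this letter. The third step turns $x_1M_rN_ry'$ into $x_1M_rN_rN_ry'$, and the last two steps leave $x_1M_ry'$.
\end{proof}

\section{The classification}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Suppose (ii) fails. If one of (N1), (N2), (N3) holds, then by Theorem~\ref{thm:recursive} all languages of size $(k;\sigma)$, for all $k$, are recursive, and RE contains nonrecursive languages. If (N4) holds, then by Proposition~\ref{prop:two} the language $a^+b^+$ is not generated for any $k$. In both cases the union over all $k$ differs from RE; since it is contained in RE, no single family equals RE.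

Now suppose (ii) holds. By Lemma~\ref{lem:exact}(a) it suffices to show that $\sigma$ is exact. By Proposition~\ref{prop:six} and Lemma~\ref{lem:exact}(b), for this it suffices that $\sigma$ \emph{dominates}, that is, is componentwise at least, a size that arises from (A)--(F) by reversal and mirror images. By not-(N1), $n,m\ge1$.
\begin{itemize}
\item \emph{$c\ge1$ and $d\ge1$.} Then $\sigma$ dominates one of the sizes $(1,1,0;1,1,0)$ and $(1,0,1;1,0,1)$, which are (A) and its mirror image, or $(1,1,0;1,0,1)$ and $(1,0,1;1,1,0)$, which are (B) and its mirror image.
\item \emph{$c\ge1$, $d=0$, $m\ge2$.} Then $\sigma$ dominates $(1,1,0;2,0,0)$, the reversal of (C), or its mirror image.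
\item \emph{$c\ge1$, $d=0$, $m=1$.} By not-(N2), $c\ge2$. So $\sigma$ dominates $(1,2,0;1,0,0)$, which is (E), or its mirror image $(1,0,2;1,0,0)$, or $(1,1,1;1,0,0)$, which is (F).
\item \emph{$c=0$, $d\ge1$, $n\ge2$.} Then $\sigma$ dominates $(2,0,0;1,1,0)$, which is (C), or its mirror image.
\item \emph{$c=0$, $d\ge1$, $n=1$.} By not-(N3), $d\ge2$. So $\sigma$ dominates $(1,0,0;1,2,0)$ or its mirror image $(1,0,0;1,0,2)$, or $(1,0,0;1,1,1)$; these are the reversals of (E), of its mirror image and of (F).
\item \emph{$c=d=0$.} By not-(N2) and not-(N3), $n,m\ge2$, and by not-(N4), $n\ge3$ or $m\ge3$. So $\sigma$ dominates $(3,0,0;2,0,0)$, which is (D), or its reversal $(2,0,0;3,0,0)$.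
\end{itemize}
This proves the equivalence. As shown after Theorem~\ref{thm:class}, each size of weight at most $3$ satisfies (N1), (N2) or (N3), while $(1,1,0;1,1,0)$ has weight $4$ and satisfies none of the four conditions. So the least weight giving RE is $4$.
\end{proof}

At weight $4$ the picture is mixed. There are $21$ sizes of weight $4$ with $n,m\ge1$, since two further units are to be distributed among six parameters ($6$ ways to give both to one parameter, $15$ ways to give them to two). Of these, (N2) excludes $(3,0,0;1,0,0)$, $(2,1,0;1,0,0)$ and $(2,0,1;1,0,0)$; (N3) excludes their reversals $(1,0,0;3,0,0)$, $(1,0,0;2,1,0)$ and $(1,0,0;2,0,1)$; and (N4) is $(2,0,0;2,0,0)$. The other $14$ sizes characterize RE.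

\begin{thebibliography}{9}
\bibitem{source}
\emph{On The Computational Completeness Of Graph-Controlled Insertion--Deletion Systems With Binary Sizes}, \url{https://research.vit.ac.in/pdf/postprint-on-the-computational-completeness}.

\bibitem{kosaraju}
S. R. Kosaraju, STOC 1982.

\bibitem{mayr}
E. W. Mayr, An algorithm for the general Petri net reachability problem, \emph{SIAM J. Comput.} 13 (1984).

\bibitem{handbook}
Rozenberg--Salomaa (eds.), \emph{Handbook of Formal Languages}, vol. 1.
\end{thebibliography}

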